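\title{Loops with left and right invariant uniformities are Lie loops}

\begin{abstract}
We prove that a connected, locally connected, locally compact, finite-dimensional topological loop with a right invariant and a left invariant uniformity is a Lie loop. Each of the two uniformities produces a transitive Lie group of homeomorphisms, and hence an analytic structure on the loop. The two structures are shown to agree by means of two families of smoothing operators that commute although the loop is not associative. We also prove that the analytic structure is unique, that continuous homotopisms are analytic, that these loops are exactly the Lie loops with right and left invariant analytic Riemannian metrics, and that neither uniformity, nor local connectedness, nor finite-dimensionality can be omitted.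
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{topological loop} is a Hausdorff space $L$ with a continuous multiplication $(x,y)\mapsto xy$ and an identity element $1$ such that, for all $a,b\in L$, each of the equations $ax=b$ and $ya=b$ has a unique solution, written $x=a\backslash b$ and $y=b/a$, and such that the divisions $(a,b)\mapsto a\backslash b$ and $(a,b)\mapsto b/a$ are continuous. Associativity is not required; the associative topological loops are the topological groups. The right and left translations $R_x(y)=yx$ and $L_x(y)=xy$ are homeomorphisms of $L$, with inverses $y\mapsto y/x$ and $y\mapsto x\backslash y$. A \emph{Lie loop} is a connected topological loop which is a manifold and carries an analytic structure for which the three maps $(x,y)\mapsto xy$, $(x,y)\mapsto x/y$ and $(x,y)\mapsto x\backslash y$ from $L\times L$ to $L$ are analytic. For groups this is the usual notion of a Lie group.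

Let $G_R$ and $G_L$ be the groups of homeomorphisms of $L$ generated by all right translations and by all left translations. A \emph{right invariant uniformity} on $L$ is a uniformity $\mathcal U$, compatible with the topology, for which the whole group $G_R$ is uniformly equicontinuous: for every entourage $U\in\mathcal U$ there is $V\in\mathcal U$ such that $(x,y)\in V$ implies $(gx,gy)\in U$ for all $g\in G_R$. A \emph{left invariant uniformity} is defined in the same way with $G_L$. We call $L$ \emph{right-uniform} or \emph{left-uniform} if it has a uniformity of the corresponding kind, and \emph{admissible} if it is connected, locally connected, locally compact and finite-dimensional. The following conjecture comes from \cite{LieLoops}.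

\begin{quote}
\emph{An admissible loop that has a right invariant uniformity and also a left invariant uniformity is a Lie loop.}
\end{quote}

For a topological group both uniformities are free of charge. There $G_R$ consists of the right translations, and the sets $\{(x,y):xy^{-1}\in V\}$, with $V$ a neighborhood of $1$, generate a compatible uniformity and are invariant under them. So for groups the conjecture says that an admissible group is a Lie group. In a general loop a product of right translations need not be a right translation. The map
\begin{equation}\label{eq:inner}
R_{xy}^{-1}R_yR_x:\ w\longmapsto \big((wx)y\big)/(xy)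
\end{equation}
fixes $1$, and it is the identity for all $x,y$ exactly when $L$ is associative. Thus the stabilizer of $1$ in $G_R$ records the failure of associativity, and right-uniformity bounds that failure: we shall see that it makes the closure of this stabilizer compact. A concrete way to be right-uniform is to have a compatible metric for which all $R_z$ are isometries. For example, the unit octonions $S^7$ have a non-associative multiplication that is the restriction of a bilinear, norm-multiplicative map, so all $L_z$ and $R_z$ are orthogonal, and they lie in $SO(8)$ because $S^7$ is connected. The divisions $a\backslash b=L_a^{T}b$ and $b/a=R_a^{T}b$ are continuous, and the Euclidean distance gives both uniformities. The conjecture is therefore not only about groups.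

\begin{theorem}\label{thm:main}
An admissible loop that is both right-uniform and left-uniform is a Lie loop.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] The analytic structure in Theorem~\ref{thm:main} is the only one making $L$ a Lie loop.
\item[(2)] Let $L,L'$ be as in Theorem~\ref{thm:main} and let $\alpha,\beta,\gamma:L\to L'$ be continuous with $\alpha(x)\beta(y)=\gamma(xy)$ for all $x,y\in L$. Then $\alpha,\beta,\gamma$ are analytic. In particular, continuous homomorphisms are analytic.
\item[(3)] For a topological loop $L$ the following are equivalent: \emph{(a)} $L$ is admissible, right-uniform and left-uniform; \emph{(b)} $L$ is a Lie loop for some analytic structure carrying analytic Riemannian metrics $g_R,g_L$ such that all $R_z$ are $g_R$-isometries and all $L_z$ are $g_L$-isometries.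
\item[(4)] Neither one-sided hypothesis can be dropped from Theorem~\ref{thm:main}: there is a right-uniform loop on $\mathbb R^3$ which is not a Lie loop for any analytic structure. Local connectedness and finite-dimensionality cannot be dropped either.
\end{enumerate}
\end{theorem}

A triple $(\alpha,\beta,\gamma)$ as in (2) is called a \emph{homotopism}.

The proof of Theorem~\ref{thm:main} has a one-sided and a two-sided part. If $L$ is admissible and right-uniform, the closure $G$ of $G_R$ is a locally compact group acting transitively with compact stabilizer $H$ (Section~\ref{sec:G}), and in fact a Lie group (Section~\ref{sec:Lie}). So $L\cong G/H$ acquires an analytic structure $A_R$ for which each $R_y$ is analytic. This makes $xy$ analytic in $x$ and says nothing about $y$. Left-uniformity gives a second structure $A_L$ for which $xy$ is analytic in $y$. At this stage one has two analytic structures on one topological space and no reason to think that they are even smoothly compatible. The main point of the paper is that $A_R=A_L$. We prove it by producing enough functions that are analytic for both structures (Sections~\ref{sec:smoothing} and~\ref{sec:key}); the mechanism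 is shown on an explicit family of loops in Section~\ref{sec:model}. Joint analyticity of the operations then follows because an element of $G$ is locally determined, analytically, by its values at finitely many points (Section~\ref{sec:main}). Theorem~\ref{thm:more} is proved in Sections~\ref{sec:unique} and~\ref{sec:sharp}.

\section{Conventions and tools}\label{sec:tools}

\emph{Mirror images.} The opposite loop $L^{\mathrm{op}}$ is the space $L$ with the product $x\circ y=yx$. It interchanges left and right translations, so every one-sided statement has a mirror image.

\emph{Dimension.} Dimension means covering dimension; the small or large inductive dimension would serve equally well. Write $I=[-1,1]$. The proof of Theorem~\ref{thm:main} uses only that compact subsets of $L$ have dimension at most $\dim L$ and that $\dim I^d=d$. In Theorem~\ref{thm:more}(3) and in the examples we also use that a second countable $d$-manifold has dimension $d$.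

\emph{Analyticity.} Analytic means real analytic. A map $F$ from an analytic manifold to a Banach space is analytic if near each point, in a chart $s$ centered there, $F=\sum_i a_is^i$ (sum over multi-indices) with $\sum_i\|a_i\|\rho^{|i|}<\infty$ for some $\rho>0$. This property is preserved by composing with an analytic map of manifolds on the right and with a bounded real-linear map on the left. Two analytic structures on a space are equal if the identity map is analytic in both directions. The inverse function theorem holds in the analytic category, and the local flow of an analytic vector field is analytic in time and initial point.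

\emph{Lie groups.} A Lie group has a unique analytic structure for which its operations are analytic. A closed subgroup $S$ of a Lie group $E$ is a Lie group and an embedded analytic submanifold. The coset space $E/S$ is an analytic manifold of dimension $\dim E-\dim S$, the action $E\times E/S\to E/S$ is analytic, and $E\to E/S$ is an analytic submersion, so it has local analytic sections. Consequently a function on $E/S$ is analytic (or $C^\infty$) if its pullback to $E$ is.

\emph{Topology.} A continuous map is \emph{proper} if preimages of compact sets are compact; a proper map into a locally compact Hausdorff space is closed. If $N$ is a compact normal subgroup of a locally compact group $E$, then $E\to E/N$ is proper. A locally trivial principal bundle over a cube $I^d$ is trivial. The dimension of a connected manifold is a topological invariant (invariance of domain).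

We use three published theorems.

\begin{itemize}
\item \emph{Yamabe's theorem} (\cite{Yamabe}; \cite[Theorem~4.6]{MZ}). Each neighborhood of $e$ in a connected locally compact group $G$ contains a compact normal subgroup $N$ with $G/N$ a Lie group.
\item \emph{Gleason's theorem} \cite{Gleason}. A free action of a compact Lie group on a completely regular space is a locally trivial principal bundle over the orbit space.
\item \emph{Nelson's theorem} (\cite[Theorem~4]{Nelson}; also \cite{Garding}). For a strongly continuous representation $U$ of a Lie group on a Banach space, the \emph{analytic vectors}, that is, the $v$ for which $g\mapsto U(g)v$ is analytic, are dense.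
\end{itemize}

\section{The mechanism in a family of loops on $\mathbb C\times\mathbb R$}\label{sec:model}

Let $\theta:\mathbb R\to\mathbb R$ be continuous with $\theta(0)=0$, and let $L_\theta$ be $\mathbb C\times\mathbb R$ with
\begin{equation}\label{eq:model}
(z,s)(z',s')=\big(e^{i\theta(s')}z+z',\ s+s'\big).
\end{equation}
The identity is $(0,0)$. Solving first for the $\mathbb R$-component and then for the $\mathbb C$-component gives
\[
(z,s)\backslash(\zeta,\sigma)=\big(\zeta-e^{i\theta(\sigma-s)}z,\ \sigma-s\big),\qquad
(\zeta,\sigma)/(z',s')=\big(e^{-i\theta(s')}(\zeta-z'),\ \sigma-s'\big),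
\]
so $L_\theta$ is a topological loop on $\mathbb R^3$, and it is admissible. Every right translation is a Euclidean isometry, so $L_\theta$ is right-uniform. The left translations are as rough as $\theta$, since $(1,0)(0,s')=(e^{i\theta(s')},s')$.

For $w=(\zeta,\sigma)$, $x=(z,s)$, $u=(z',s')$ we compute
\begin{align*}
(wx)u&=\big(e^{i(\theta(s)+\theta(s'))}\zeta+e^{i\theta(s')}z+z',\ \sigma+s+s'\big),\\
w(xu)&=\big(e^{i\theta(s+s')}\zeta+e^{i\theta(s')}z+z',\ \sigma+s+s'\big).
\end{align*}
The two products differ by a rotation of $\zeta$ through the angle $\theta(s)+\theta(s')-\theta(s+s')$; this rotation is the map \eqref{eq:inner}. For $\theta(s)=cs$ the angle vanishes and $L_\theta$ is a Lie group.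

Now let $\kappa$ be the Gaussian measure $\pi^{-3/2}e^{-|w|^2}\,dw$ on $\mathbb R^3$, and average a bounded continuous function $f$ over \emph{left} translations:
\[
Pf(x)=\int f(wx)\,d\kappa(w)=\int f\big(e^{i\theta(s)}\zeta+z,\ \sigma+s\big)\,d\kappa(\zeta,\sigma).
\]
The integrand depends on $x$ through the rough function $\theta$. But $\kappa$ is invariant under rotations of $\zeta$, so $\theta$ drops out:
\[
Pf(x)=\int f(w+x)\,d\kappa(w)=\pi^{-3/2}\int f(v)\,e^{-|v-x|^2}\,dv .
\]
The last integral extends to an entire function of $x\in\mathbb C^3$, because the integrand is entire in $x$ and locally uniformly dominated. So $Pf$ is analytic, however rough $\theta$ and $f$ are. Invariance of $\kappa$ is essential. With the Gaussian centered at $(1,0)$ one gets $(z,s)\mapsto Pf(z+e^{i\theta(s)},s)$ instead, and for $\theta(s)=|s|$ the one-sided derivatives of this function in $s$ at $s=0$ differ whenever the derivative of $Pf$ in the direction $\operatorname{Im}z$ at $(z+1,0)$ is nonzero.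

The same invariance restores associativity on average. By the two formulas above, $\int f((wx)u)\,d\kappa(w)=\int f(w(xu))\,d\kappa(w)$. Hence, if $Qf(x)=\int f(xu)\,d\nu(u)$ is an average over \emph{right} translations with any finite measure $\nu$, then
\[
PQf(x)=\iint f\big((wx)u\big)\,d\nu(u)\,d\kappa(w)=\iint f\big(w(xu)\big)\,d\kappa(w)\,d\nu(u)=QPf(x).
\]

This is the pattern of the general proof. For a right-uniform loop a suitable $H$-invariant $\kappa$ gives an operator $P$ whose output is $A_R$-analytic. If the loop is also left-uniform, the mirror construction gives $\nu$ such that the output of $Q$ is $A_L$-analytic. Then $PQf=QPf$ is analytic for both structures, and it remains to show that such functions provide charts. In the family $L_\theta$ the commutation holds for every $\theta$; what is missing for $\theta(s)=|s|$ is the structure $A_L$ (Section~\ref{sec:sharp}).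

\section{The closure of the group of right translations}\label{sec:G}

We recall the facts on uniformities that are needed. For $W\subseteq L\times L$ let $W[x]=\{y:(x,y)\in W\}$ and $W[C]=\bigcup_{x\in C}W[x]$, and let $W^n$ be the set of pairs $(x_0,x_n)$ joined by a chain with $(x_{j-1},x_j)\in W$ for $1\le j\le n$. For each entourage $U$ and each $n$ there is a symmetric entourage $B$ with $B^n\subseteq U$. Compatibility means that the sets $U[x]$ form a neighborhood base at each $x$. If $B$ is a symmetric entourage, then $\overline B\subseteq B^3$, because for $(x,y)\in\overline B$ the neighborhood $B[x]\times B[y]$ meets $B$. Also $B$ lies in the interior of $B^3$, because $B[x]\times B[y]\subseteq B^3$ for $(x,y)\in B$; so the open symmetric entourages form a base. For a map $g:L\to L$ we write $gW=\{(gx,gy):(x,y)\in W\}$.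

The group $G_R$ has no useful topology of its own. Equicontinuity suggests an Arzel\`a--Ascoli argument, and so we pass to the closure in the topology of pointwise convergence. Only connectedness and local compactness of $L$ are used in this section.

\begin{proposition}\label{prop:G}
Let $L$ be a connected, locally compact, right-uniform topological loop, and let $G$ be the closure of $G_R$ in $L^L$ with the topology of pointwise convergence. Then $L$ is $\sigma$-compact, and $G$ is a group of homeomorphisms of $L$ and a connected, locally compact Hausdorff topological group. The action $G\times L\to L$ and the map $L\to G$, $y\mapsto R_y$, are continuous. The map $q:G\to L$, $q(g)=g1$, is a proper surjection, the stabilizer $H$ of $1$ is compact, and $q$ induces a homeomorphism $G/H\to L$.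
\end{proposition}

\begin{proof}
Let $\mathcal U$ be a right invariant uniformity. The group $G_R$ is transitive, since $R_z(1)=z$.

\emph{Invariant entourages.} Given $U\in\mathcal U$, choose an open symmetric $V\in\mathcal U$ with $rV\subseteq U$ for all $r\in G_R$. Then $\bigcup_{r\in G_R}rV$ is open, symmetric, $G_R$-invariant, contains $V$ and is contained in $U$. So the open symmetric $G_R$-invariant entourages form a base $\mathcal B$ of $\mathcal U$. For $B\in\mathcal B$ and $r\in G_R$ we have $rB^n=B^n$, $r\overline B=\overline B$ and $r(B[x])=B[rx]$. If $g\in G$ is the limit of a net $r_i\in G_R$ and $(x,y)\in\overline B$, then $(gx,gy)=\lim(r_ix,r_iy)\in\overline B$. Hence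
\begin{equation}\label{eq:equi}
g\overline B\subseteq\overline B\subseteq B^3\qquad(g\in G,\ B\in\mathcal B).
\end{equation}

\emph{Exhaustion.} By local compactness there is $W_0\in\mathcal B$ with $W_0[1]$ relatively compact, and by transitivity all $W_0[x]$ are relatively compact. Choose $W\in\mathcal B$ with $W^2\subseteq W_0$. A compact set $C$ is covered by finitely many open sets $W[c_j]$, so $W[C]\subseteq\bigcup_jW_0[c_j]$ is relatively compact. By induction the open sets $W^n[1]$ are relatively compact, since $W^{n+1}[1]\subseteq W[\overline{W^n[1]}]$. They increase, and their union is closed: if $x$ is in its closure, $W[x]$ meets some $W^n[1]$, so $x\in W^{n+1}[1]$. As $L$ is connected, the union is $L$. Thus $L$ is $\sigma$-compact and every compact set lies in some $W^m[1]$.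

\emph{Compactness of $q^{-1}(C)$ for compact $C$.} Let $C\subseteq W^m[1]$, let $g=\lim r_i$ with $g1\in C$, and let $x\in W^n[1]$. Eventually $r_i1\in W^m[1]$, and $(r_i1,r_ix)\in W^n$, so $r_ix\in W^{m+n}[1]$. Hence $gx$ lies in the compact set $\overline{W^{m+n}[1]}$, which depends only on $x$ and $C$. So $q^{-1}(C)$ is a closed subset of $L^L$ contained in a product of compact sets, and it is compact by Tychonoff's theorem.

\emph{Action and composition.} Let $g_i\to g$ in $G$ and $x_i\to x$ in $L$, and let $B\in\mathcal B$. Eventually $(x,x_i)\in B$, so $(g_ix,g_ix_i)\in B^3$ by \eqref{eq:equi}, and eventually $(gx,g_ix)\in B$. Thus eventually $g_ix_i\in B^4[gx]$. So $G\times L\to L$ is continuous; in particular each $g\in G$ is continuous. Taking $x_i=h_iy$ with $h_i\to h$ in $G$ shows that composition $G\times G\to L^L$ is continuous. It maps the dense subset $G_R\times G_R$ into $G_R$, so it maps $G\times G$ into $G$.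

\emph{Inverses.} Let $g=\lim r_i$ and $x_0=g1\in W^n[1]$. Eventually $(r_i1,x_0)\in W$, so $(1,r_i^{-1}x_0)\in W$. From $(1,x_0)\in W^n$ we get $(r_i^{-1}1,r_i^{-1}x_0)\in W^n$. Hence eventually $r_i^{-1}1\in W^{n+1}[1]$, so $r_i^{-1}$ lies in the compact set $q^{-1}(\overline{W^{n+1}[1]})$ and has a subnet converging to some $h\in G$. Continuity of composition gives $gh=hg=\mathrm{id}$. So $G$ is a group of homeomorphisms. If $g_i\to g$ in $G$, $x\in L$ and $B\in\mathcal B$, then eventually $(g_ig^{-1}x,x)\in B$, and applying $g_i^{-1}$ gives $(g^{-1}x,g_i^{-1}x)\in B^3$ by \eqref{eq:equi}. So inversion is continuous.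

\emph{Conclusion.} $G$ is a Hausdorff topological group and $q$ is a proper continuous surjection. The preimage of a compact neighborhood of $g1$ is a compact neighborhood of $g$, so $G$ is locally compact. The subgroup $H=q^{-1}(1)$ is compact. As $q$ is closed, the continuous bijection $G/H\to L$ is a homeomorphism. The map $y\mapsto R_y$ is continuous because $y\mapsto xy$ is continuous for each $x$. Its image is connected and contains $R_1=e$, so $G_R$ lies in the identity component of $G$. That component is closed and $G_R$ is dense, so $G$ is connected.
\end{proof}

By construction $G$ acts effectively: only $e$ fixes every point of $L$.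

\section{The group $G$ is a Lie group}\label{sec:Lie}

Let $L$ be admissible and right-uniform, with $G,H,q$ as in Proposition~\ref{prop:G}. Let $\mathcal N$ be the set of compact normal subgroups $N$ of $G$ with $G/N$ a Lie group. By Yamabe's theorem every neighborhood of $e$ contains a member of $\mathcal N$. If $N,N'\in\mathcal N$, then $N\cap N'\in\mathcal N$: the homomorphism $G/(N\cap N')\to G/N\times G/N'$ is injective and continuous, and it is proper because $G\to G/N$ is, so it is a homeomorphism onto a closed subgroup of a Lie group.

The Lie groups $G/N$ approximate $G$, and the manifolds $G/NH$ approximate $L$. To bound the dimension of these manifolds by $\dim L$ we lift cubes from them to $L$. The obstacle is that the fiber $N$ of $G\to G/N$ need not be a Lie group, so Gleason's theorem does not apply to it. It does apply to each step $G/(M\cap N')\to G/M$ with $N'\in\mathcal N$, and Zorn's lemma assembles the steps.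

\begin{lemma}\label{lem:lift}
Let $N\in\mathcal N$. Every continuous map $c:I^d\to G/N$ has a continuous lift $\delta:I^d\to G$.
\end{lemma}

\begin{proof}
Consider pairs $(M,c_M)$, where $M\subseteq N$ is a compact normal subgroup of $G$ and $c_M:I^d\to G/M$ is a continuous lift of $c$; the pair $(N,c)$ is one. Put $(M,c_M)\le(M',c_{M'})$ if $M'\subseteq M$ and $c_{M'}$ lifts $c_M$.

Let $(M_j,c_j)$ be a nonempty chain and $M=\bigcap_jM_j$. For each $t$ the cosets $c_j(t)\subseteq G$ are nonempty, compact and nested, so they have a common point $g$. Then $c_j(t)=gM_j$ for all $j$, and their intersection is the coset $c_M(t):=gM$. To see that $c_M$ is continuous, let $Z\subseteq G/M$ be the image of the compact preimage of $c(I^d)$ in $G$. The map $Z\to\prod_jG/M_j$ is a continuous injection of a compact space into a Hausdorff space, hence an embedding, and its composite with $c_M$ is the continuous map $(c_j)_j$. So $(M,c_M)$ is an upper bound of the chain.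

Let $(M,c_M)$ be maximal and suppose $M\ne\{e\}$. Choose $N'\in\mathcal N$ with $M\not\subseteq N'$ and put $M'=M\cap N'$, a compact normal subgroup of $G$ properly contained in $M$. The compact group $M/M'$ injects continuously into the Lie group $G/N'$, so it is isomorphic to a closed subgroup and is a compact Lie group. It acts freely by right multiplication on the locally compact Hausdorff, hence completely regular, space $G/M'$, with orbit space $G/M$. By Gleason's theorem $G/M'\to G/M$ is a locally trivial principal bundle. Its pullback by $c_M$ to $I^d$ is trivial, and a section of the pullback is a lift of $c_M$ to $G/M'$. This contradicts maximality, so $M=\{e\}$ and $\delta=c_M$ is the required lift.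
\end{proof}

\begin{proposition}\label{prop:Lie}
If $L$ is admissible and right-uniform, then $G$ is a Lie group.
\end{proposition}

\begin{proof}
\emph{The manifolds $L_N$.} For $N\in\mathcal N$ the set $NH$ is a compact subgroup, as $N$ is normal. Put $L_N=G/NH$ with base point $o_N=NH$, and let $\pi_N:L\to L_N$, $g1\mapsto gNH$. This map is continuous because $L\cong G/H$, it is $G$-equivariant, and its fiber through $g1$ is $gNH1=gN1=Ng1$, an $N$-orbit. For $N\subseteq N'$ in $\mathcal N$ we have $L_{N'}\cong(G/N)/(N'H/N)$, a coset space of the Lie group $G/N$. So each $L_N$ is a manifold, of dimension $d_N$ say, and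
\begin{equation}\label{eq:dims}
d_N-d_{N'}=\dim(N'H/N)-\dim(NH/N)\ge0\qquad(N\subseteq N').
\end{equation}

\emph{Bounding $d_N$; this uses finite-dimensionality.} A chart of $L_N$ at $o_N$ and a local section of $G/N\to L_N$ give a continuous $c:I^{d_N}\to G/N$ such that $t\mapsto c(t)o_N$ is a homeomorphism onto a compact neighborhood $D$ of $o_N$. Let $\delta$ lift $c$ (Lemma~\ref{lem:lift}). The map $t\mapsto\delta(t)1$ is injective because its composite with $\pi_N$ is $t\mapsto c(t)o_N$. So $I^{d_N}$ embeds in $L$ as a compact subset, and $d_N\le\dim L<\infty$. Choose $N_0\in\mathcal N$ with $d=d_{N_0}$ maximal, and let $\Omega=N_01\subseteq L$, a compact set.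

\emph{$\Omega$ is totally disconnected.} Let $N\in\mathcal N$, $N\subseteq N_0$. By \eqref{eq:dims} and maximality, $NH/N$ is a closed subgroup of full dimension in the compact Lie group $N_0H/N$. It is therefore open and of finite index, so $\pi_N(\Omega)\subseteq N_0H/NH$ is finite. The maps $\pi_N$ with $N\subseteq N_0$ separate points. Indeed, if $y\in Nx$ for all such $N$, then, since every neighborhood of $e$ contains one of them (intersect with $N_0$) and $g\mapsto gx$ is continuous, $y$ lies in every neighborhood of $x$. So the compact space $\Omega$ embeds in a product of finite discrete spaces.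

\emph{$\Omega$ is finite; this uses local connectedness.} Take $c,D,\delta$ for $N_0$, and write $\pi=\pi_{N_0}$, $o=o_{N_0}$. Consider the continuous map
\[
\Phi:\Omega\times I^d\to L,\qquad \Phi(y,t)=\delta(t)y .
\]
Since $\pi(y)=o$ for $y\in\Omega$, we have $\pi\Phi(y,t)=c(t)o$. This determines $t$, and then $\delta(t)y$ determines $y$; so $\Phi$ is injective. The fiber of $\pi$ over $c(t)o$ is $\delta(t)N_01=\delta(t)\Omega$, so the image of $\Phi$ is $\pi^{-1}(D)$. By compactness $\Phi$ is a homeomorphism onto $\pi^{-1}(D)$. Hence the open set $\pi^{-1}(\operatorname{int}D)$ is homeomorphic to $\Omega\times U$ with $U\subseteq I^d$ open and nonempty. An open subset of a locally connected space has open components. Each component of $\Omega\times U$ lies in a slice $\{y\}\times U$, because $\Omega$ is totally disconnected, and the projection to $\Omega$ is open. So each point $y$ is open in $\Omega$, and the compact discrete space $\Omega$ is finite.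

\emph{Conclusion.} Let $O$ be a neighborhood of $1$ in $L$ with $O\cap\Omega=\{1\}$, and choose $N\in\mathcal N$ with $N\subseteq N_0\cap q^{-1}(O)$. Then $N1\subseteq O\cap\Omega=\{1\}$, so $Ng1=gN1=\{g1\}$ for all $g\in G$. Thus $N$ fixes every point of $L$, so $N=\{e\}$ and $G=G/N$ is a Lie group.
\end{proof}

The connected Lie group $G$ is second countable, so $L\cong G/H$ is a second countable manifold. We denote by $A_R$ the analytic structure of $G/H$ on $L$. The action $G\times L\to L$ is $A_R$-analytic and $q$ has local analytic sections. By the mirror image, if $L$ is admissible and left-uniform, the closure $K$ of $G_L$ is a connected Lie group, the stabilizer $J$ of $1$ in $K$ is compact, and $L\cong K/J$ carries an analytic structure $A_L$ for which $K\times L\to L$ is analytic. Passing to $L^{\mathrm{op}}$ interchanges $(G,H,A_R)$ and $(K,J,A_L)$.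

Let $\mathfrak g$ be the Lie algebra of $G$. For $X\in\mathfrak g$ let $X^*$ be the vector field on $(L,A_R)$ given by $X^*f(x)=\frac{d}{dt}\big|_{t=0}f(\exp(tX)x)$; its flow is the action of $\exp(tX)$. The map $X\mapsto X^*(p)$ is the differential at $e$ of $g\mapsto gp=q(gg_1)$, where $g_11=p$. This is a submersion, so every vector in $T_pL$ has the form $X^*(p)$.

\section{Smoothing operators}\label{sec:smoothing}

Let $L$ be admissible and right-uniform. We want $A_R$-analytic functions on $L$ that can be written in terms of the multiplication of $L$ alone, so that they can later be compared with $A_L$. Convolution on $G$ supplies regularity, and $H$-invariance of the kernel turns the convolution into an average over left translations of $L$, as for the Gaussian in Section~\ref{sec:model}.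

Let $dh$ be a left Haar measure on $G$ and let $(\lambda(g)k)(h)=k(g^{-1}h)$; this is a strongly continuous isometric representation on $L^1(G)$. Let $C_b(L)$ be the space of bounded continuous real functions with the supremum norm. A sequence \emph{converges boundedly} if it converges pointwise and is bounded in norm. A \emph{kernel} is a real $k\in L^1(G)$ with $\lambda(\eta)k=k$ for all $\eta\in H$, and it is \emph{analytic} if it is an analytic vector for $\lambda$. Its \emph{measure} $\kappa$ is the image of $k\,dh$ under $q$, a finite signed Borel measure on $L$ of total variation at most $\|k\|_1$. For $f\in C_b(L)$ put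
\begin{equation}\label{eq:P}
P_kf(g1)=\int_Lf(gw)\,d\kappa(w)=\int_Gf(gh1)\,k(h)\,dh=\int_Gf(h1)\,(\lambda(g)k)(h)\,dh ,
\end{equation}
where the last equality is left invariance of $dh$. The value depends only on the point $g1$, because $\lambda(g\eta)k=\lambda(g)k$ for $\eta\in H$.

\begin{lemma}\label{lem:P}
Let $k$ be a kernel with measure $\kappa$ and let $f\in C_b(L)$.
\begin{enumerate}
\item[(a)] $P_kf\in C_b(L)$, $\|P_kf\|_\infty\le\|k\|_1\|f\|_\infty$, and $P_k(f\circ g)=(P_kf)\circ g$ for $g\in G$.
\item[(b)] For $x,y\in L$,
\[
P_kf(x)=\int_Lf(wx)\,d\kappa(w),\qquad P_kf(xy)=\int_Lf\big((wx)y\big)\,d\kappa(w).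
\]
\item[(c)] If $f$ is $C^\infty$ for $A_R$ with compact support and $X\in\mathfrak g$, then $X^*(P_kf)=P_k(X^*f)$.
\item[(d)] If $k$ is analytic, then $P_kf$ is $A_R$-analytic. If moreover $f_n\to f$ boundedly in $C_b(L)$, then $X^*(P_kf_n)(p)\to X^*(P_kf)(p)$ for all $p\in L$ and $X\in\mathfrak g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:P}, $|P_kf(g1)|\le\|f\|_\infty\|k\|_1$ and $|P_kf(g1)-P_kf(g'1)|\le\|f\|_\infty\|\lambda(g)k-\lambda(g')k\|_1$. So $(P_kf)\circ q$ is continuous, and $q$ is a quotient map. Also $P_k(f\circ g)(g'1)=\int f(gg'w)\,d\kappa(w)=P_kf(gg'1)$.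

(b) Take $g=R_x$ in \eqref{eq:P}, so $g1=x$ and $gw=wx$; then take $g=R_yR_x$, so $g1=xy$ and $gw=(wx)y$.

(c) Put $\varphi=X^*f$, a continuous function with compact support. Then
\[
\frac1t\big(f(\exp(tX)x)-f(x)\big)-\varphi(x)=\frac1t\int_0^t\big(\varphi(\exp(sX)x)-\varphi(x)\big)\,ds .
\]
For $|s|\le1$ the integrand vanishes unless $x$ lies in the compact set $C=\{\exp(s'X)y:|s'|\le1,\ y\in\operatorname{supp}\varphi\}$. On $[-1,1]\times C$ it is continuous and vanishes for $s=0$, so by compactness of $C$ it tends to $0$ uniformly in $x$ as $s\to0$. Thus the difference quotients converge to $\varphi$ in $C_b(L)$. Apply the bounded operator $P_k$ and use $P_k(f\circ\exp(tX))=(P_kf)\circ\exp(tX)$.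

(d) The functional $u\mapsto\int f(h1)u(h)\,dh$ on $L^1(G)$ is bounded, so by the last expression in \eqref{eq:P} the function $(P_kf)\circ q$ is analytic on $G$, and $P_kf$ is $A_R$-analytic. For $p=g1$ the curve $t\mapsto\lambda(\exp(tX)g)k$ is differentiable in $L^1(G)$; let $\psi\in L^1(G)$ be its derivative at $0$. Then $X^*(P_kf)(p)=\int f(h1)\psi(h)\,dh$ with $\psi$ independent of $f$, and dominated convergence gives the second assertion.
\end{proof}

Comparing the two formulas in (b) at the point $xy$ gives $\int f(w(xy))\,d\kappa(w)=\int f((wx)y)\,d\kappa(w)$: the associative law holds on average, because the maps \eqref{eq:inner} lie in $H$.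

We need kernels that approximate the identity. Smooth kernels with small compact support are easy to construct, but they produce only smooth functions. Nelson's theorem lets us replace them by analytic ones. We lose control of sign and support and keep closeness in $L^1$, which is enough. Compactness of $H$ is used to make the kernels $H$-invariant by averaging, and one must check that averaging preserves analyticity.

\begin{lemma}\label{lem:average}
Let $a\in L^1(G)$ be a real analytic vector for $\lambda$ and let $d\eta$ be the normalized Haar measure of $H$. Then $k=\int_H\lambda(\eta)a\,d\eta$ is an analytic kernel.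
\end{lemma}

\begin{proof}
The integrand is a continuous map from the compact group $H$ to $L^1(G)$, so the integral exists and commutes with bounded operators. Left invariance of $d\eta$ gives $\lambda(\eta_0)k=k$ for $\eta_0\in H$. We have $\lambda(g)k=\int_HF(g,\eta)\,d\eta$, where $F(g,\eta)=\lambda(g\eta)a$ is analytic on $G\times H$. Fix $g_0\in G$ and an analytic chart $s$ of $G$ centered at $g_0$. For $\eta_0\in H$ and a chart $t$ of $H$ centered at $\eta_0$ there are $\rho>0$ and $M<\infty$ such that $F=\sum_{i,j}a_{ij}s^it^j$ when all coordinates have absolute value at most $\rho$, with $\sum\|a_{ij}\|\rho^{|i|+|j|}\le M$. For $\eta$ in this range, $F(\cdot,\eta)=\sum_ic_i(\eta)s^i$, where $c_i=\sum_ja_{ij}t^j$ is continuous in $\eta$ and $\|c_i(\eta)\|\le M\rho^{-|i|}$. The $c_i(\eta)$ are the Taylor coefficients of $F(\cdot,\eta)$ in the fixed chart $s$, so they do not depend on the chart $t$ and define continuous functions on $H$. Cover $H$ by finitely many such neighborhoods and take the largest $M$ and the smallest $\rho$; the expansion and the bound then hold for all $\eta\in H$. When all coordinates $s$ have absolute value at most $\rho/2$, the series is dominated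 by $\sum_iM2^{-|i|}<\infty$ uniformly in $\eta$. Integrating term by term, $\lambda(g)k=\sum_i\big(\int_Hc_i\,d\eta\big)s^i$ with $\sum_i\|\int_Hc_i\,d\eta\|(\rho/2)^{|i|}<\infty$.
\end{proof}

\begin{lemma}\label{lem:approx}
Let $(O_n)$ be a decreasing neighborhood base of $1$ in $L$.
\begin{enumerate}
\item[(a)] There are kernels $0\le\bar b_n\in C_c^\infty(G)$ whose measures $\tau_n$ are probability measures carried by compact subsets of $O_n$.
\item[(b)] There are analytic kernels $k_n$ with $\|k_n\|_1\le2$ whose measures satisfy $\int f\,d\kappa_n\to f(1)$ for all $f\in C_b(L)$. Consequently $P_{k_n}f\to f$ boundedly.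
\item[(c)] If $p\in L$, $X\in\mathfrak g$ and $X^*(p)\ne0$, there are an analytic kernel $k$ and $f\in C_b(L)$ with $X^*(P_kf)(p)\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $H$ is compact and fixes $1$, continuity of the action gives open sets $O_n'\ni1$ with $HO_n'\subseteq O_n$. Take $0\le b_n\in C_c^\infty(G)$ with support in the nonempty open set $q^{-1}(O_n')$ and $\int b_n\,dh=1$, and put $\bar b_n=\int_H\lambda(\eta)b_n\,d\eta$, that is, $\bar b_n(h)=\int_Hb_n(\eta^{-1}h)\,d\eta$. This is a nonnegative smooth kernel of integral $1$, supported in the compact set $H\operatorname{supp}b_n$, and $q(H\operatorname{supp}b_n)\subseteq HO_n'\subseteq O_n$.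

(b) By Nelson's theorem there is an analytic vector $a_n$ with $\|a_n-b_n\|_1<1/n$. Taking the real part is bounded, real-linear, commutes with $\lambda$ and fixes $b_n$, so we may assume that $a_n$ is real. By Lemma~\ref{lem:average}, $k_n=\int_H\lambda(\eta)a_n\,d\eta$ is an analytic kernel, and $\|k_n-\bar b_n\|_1\le1/n$ because $\lambda$ is isometric. So $\|k_n\|_1\le2$ and
\[
\Big|\int f\,d\kappa_n-f(1)\Big|\le\|f\|_\infty\|k_n-\bar b_n\|_1+\int|f-f(1)|\,d\tau_n\le\frac{\|f\|_\infty}{n}+\sup_{O_n}|f-f(1)|\to0 .
\]
Applied to $f\circ g$, this gives $P_{k_n}f(g1)=\int f\circ g\,d\kappa_n\to f(g1)$, and $\|P_{k_n}f\|_\infty\le2\|f\|_\infty$.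

(c) Choose $f$ that is $C^\infty$ for $A_R$, has compact support and satisfies $X^*f(p)\ne0$. By Lemma~\ref{lem:P}(c) and part (b), $X^*(P_{k_n}f)(p)=P_{k_n}(X^*f)(p)\to X^*f(p)\ne0$.
\end{proof}

We record the mirror image. Let $L$ be admissible and left-uniform. A right translation of $L^{\mathrm{op}}$ by $y$ is $u\mapsto u\circ y=yu$. Lemmas~\ref{lem:P} and~\ref{lem:approx}(b) for $L^{\mathrm{op}}$ therefore give finite signed Borel measures $\nu_n$ on $L$, of total variation at most $2$, such that for all $f\in C_b(L)$
\begin{equation}\label{eq:Q}
Q_nf(y):=\int_Lf(yu)\,d\nu_n(u)\ \text{ is $A_L$-analytic in $y$},\qquad \int_Lf\,d\nu_n\to f(1).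
\end{equation}

\section{Continuous homotopisms are analytic}\label{sec:key}

The commutation $PQ=QP$ of Section~\ref{sec:model} uses the multiplication only through one identity, and it extends without change to a homotopism between two loops. This form gives both $A_R=A_L$ and Theorem~\ref{thm:more}(2). Note the asymmetry of the hypotheses: left-uniformity of the source supplies $Q_n$, and right-uniformity of the target supplies $P_k$.

\begin{proposition}\label{prop:key}
Let $L$ be admissible and left-uniform, let $L'$ be admissible and right-uniform, and let $\alpha,\beta,\gamma:L\to L'$ be continuous with $\alpha(x)\beta(y)=\gamma(xy)$ for all $x,y\in L$. Then $\alpha$ and $\gamma$ are analytic from $(L,A_L)$ to $(L',A_R')$.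
\end{proposition}

\begin{proof}
Let $G'$, $\mathfrak g'$ and $A_R'$ belong to $L'$, let $Q_n,\nu_n$ be as in \eqref{eq:Q} for $L$, and put $b=\beta(1)$. For $f\in C_b(L')$ define
\[
f_n(x')=\int_Lf\big(x'\beta(u)\big)\,d\nu_n(u)\qquad(x'\in L').
\]
(For $L=L'$ and $\beta=\mathrm{id}$ this is $Q_nf$.) By dominated convergence along sequences in the manifold $L'$, $f_n$ is continuous, and $\|f_n\|_\infty\le2\|f\|_\infty$. The function $u\mapsto f(x'\beta(u))$ lies in $C_b(L)$, so \eqref{eq:Q} gives $f_n(x')\to f(x'b)$. Thus $f_n\to f\circ R_b$ boundedly.

\emph{The commutation identity.} Let $k$ be an analytic kernel on $G'$ with measure $\kappa$ and let $P=P_k$. Then $(Pf)\circ\gamma\in C_b(L)$, and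
\begin{align*}
Q_n\big((Pf)\circ\gamma\big)(y)&=\int_L(Pf)\big(\alpha(y)\beta(u)\big)\,d\nu_n(u)\\
&=\int_L\int_{L'}f\big((w\,\alpha(y))\,\beta(u)\big)\,d\kappa(w)\,d\nu_n(u)\\
&=\int_{L'}f_n\big(w\,\alpha(y)\big)\,d\kappa(w)=(Pf_n)\big(\alpha(y)\big).
\end{align*}
The first line uses $\gamma(yu)=\alpha(y)\beta(u)$. The second is the second formula of Lemma~\ref{lem:P}(b), and the last equality is the first formula. The third line is Fubini's theorem: the measures are finite, and the integrand is bounded and continuous in $(w,u)$, hence measurable for the product of the Borel $\sigma$-algebras because $L'$ and $L$ are second countable. Let $\mathcal E$ be the set of all functions $P_kf_n$ with $k$ an analytic kernel on $G'$, $f\in C_b(L')$ and $n\ge1$. Every $\varphi\in\mathcal E$ is $A_R'$-analytic by Lemma~\ref{lem:P}(d), and $\varphi\circ\alpha$ is $A_L$-analytic by the identity and \eqref{eq:Q}.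

\emph{The differentials at $p$ of the functions in $\mathcal E$ span the cotangent space of $(L',A_R')$ at each $p\in L'$.} The difficulty is that $f_n$ has no known regularity for $A_R'$ and converges only pointwise, so we let $n\to\infty$ behind a fixed operator $P_k$. Suppose the differentials do not span. Then a nonzero tangent vector at $p$, necessarily of the form $X^*(p)$ with $X\in\mathfrak g'$, is annihilated by all of them: $X^*(P_kf_n)(p)=0$ for all $k,f,n$. Letting $n\to\infty$, Lemma~\ref{lem:P}(d) gives $X^*(P_k(f\circ R_b))(p)=0$. As $R_b$ is a homeomorphism, $f\circ R_b$ ranges over all of $C_b(L')$. This contradicts Lemma~\ref{lem:approx}(c).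

\emph{Conclusion.} Let $y_0\in L$ and $d'=\dim L'$. Choose $\varphi_1,\dots,\varphi_{d'}\in\mathcal E$ whose differentials at $\alpha(y_0)$ form a basis. By the inverse function theorem $\varphi=(\varphi_1,\dots,\varphi_{d'})$ is an $A_R'$-analytic chart on a neighborhood $V$ of $\alpha(y_0)$. Since $\alpha$ is continuous, it maps a neighborhood of $y_0$ into $V$, and there $\alpha=(\varphi|_V)^{-1}\circ(\varphi\circ\alpha)$ is analytic. Finally $\gamma(x)=\alpha(x)\beta(1)$, so $\gamma=R_b\circ\alpha$, and $R_b\in G'$ is $A_R'$-analytic.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}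

Let $L$ be admissible, right-uniform and left-uniform.

\emph{The two structures agree.} Proposition~\ref{prop:key} with $L'=L$ and $\alpha=\beta=\gamma=\mathrm{id}$ shows that $\mathrm{id}:(L,A_L)\to(L,A_R)$ is analytic. Applied to $L^{\mathrm{op}}$, for which the two structures are interchanged, it shows that $\mathrm{id}:(L,A_R)\to(L,A_L)$ is analytic. So $A_R=A_L$; call this structure $A$. The product $xy$ is now analytic in each variable separately. To obtain joint analyticity we write $xy=R_y(x)$ and show that $R_y\in G$ depends analytically on $y$.

\emph{Finitely many points control $G$.} For $x\in L$ let $\mathfrak g_x=\{X\in\mathfrak g:X^*(x)=0\}$, a linear subspace. If $X\in\mathfrak g_x$ for all $x$, then $X^*=0$, so its flow $\exp(tX)$ fixes every point, $\exp(tX)=e$ for all $t$, and $X=0$. Choose $x_1,\dots,x_m$ such that $\mathfrak g_{x_1}\cap\dots\cap\mathfrak g_{x_m}$ has the least possible dimension. This intersection is then contained in every $\mathfrak g_x$, so it is $0$. The analytic map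
\[
\Psi:G\to L^m,\qquad\Psi(g)=(gx_1,\dots,gx_m),
\]
is an immersion. Indeed, a tangent vector of $G$ at $g$ is the velocity at $t=0$ of $g\exp(tX)$ for some $X\in\mathfrak g$, and its image is $\big(dg\,X^*(x_1),\dots,dg\,X^*(x_m)\big)$. Since $g$ is a diffeomorphism of $L$, this vanishes only if $X\in\bigcap_i\mathfrak g_{x_i}=0$.

\emph{The map $y\mapsto R_y$ is analytic.} Fix $y_0\in L$ and $g_0=R_{y_0}$. Among local analytic coordinates of $L^m$ at $\Psi(g_0)$ choose $\dim G$ whose pullbacks by $\Psi$ have independent differentials at $g_0$. By the inverse function theorem these pullbacks form a chart of $G$ at $g_0$. So there are a neighborhood $V$ of $g_0$ and an analytic map $\rho$ from a neighborhood of $\Psi(g_0)$ containing $\Psi(V)$ to $G$ with $\rho(\Psi(g))=g$ for $g\in V$. By Proposition~\ref{prop:G}, $R_y\in V$ for $y$ near $y_0$, and then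
\[
R_y=\rho(x_1y,\dots,x_my)=\rho(L_{x_1}y,\dots,L_{x_m}y).
\]
Each $L_{x_i}\in K$ is analytic for $A_L=A$, and $\rho$ is analytic for $A_R=A$. So $y\mapsto R_y$ is analytic near $y_0$.

\emph{Conclusion.} The action of $G$ on $(L,A)$ and inversion in $G$ are analytic, so $(x,y)\mapsto xy=R_y(x)$ and $(x,y)\mapsto x/y=R_y^{-1}(x)$ are analytic. By the mirror image $x\mapsto L_x\in K$ is analytic, so $(x,y)\mapsto x\backslash y=L_x^{-1}(y)$ is analytic. Thus $(L,A)$ is a Lie loop, which proves Theorem~\ref{thm:main}. \qed

\section{Uniqueness, homotopisms and invariant metrics}\label{sec:unique}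

An arbitrary Lie loop structure $A'$ on $L$ has no given relation to $G$. But the operators $P_k$ are written in terms of the multiplication, which is $A'$-analytic, so compactly supported kernels preserve $A'$-smoothness while creating $A_R$-smoothness.

\begin{lemma}\label{lem:smooth}
Let $L$ be admissible and right-uniform, and let $A'$ be an analytic structure making $L$ a Lie loop. Then $\mathrm{id}:(L,A_R)\to(L,A')$ is a $C^\infty$ diffeomorphism.
\end{lemma}

\begin{proof}
Both structures have the same dimension $d$ by invariance of domain. Let $\bar b_n,\tau_n$ be as in Lemma~\ref{lem:approx}(a), write $P_n=P_{\bar b_n}$, and let $f$ be $C^\infty$ for $A'$ with compact support. By \eqref{eq:P}, $P_nf(g1)=\int f(h1)\bar b_n(g^{-1}h)\,dh$. For $g$ in a compact set the integrand is supported in a fixed compact set of $h$ and is smooth in $g$ with jointly continuous derivatives, so $P_nf$ is $C^\infty$ for $A_R$. By Lemma~\ref{lem:P}(b), $P_nf(x)=\int f(wx)\,d\tau_n(w)$. Here $(w,x)\mapsto f(wx)$ is $C^\infty$ for $A'$ and $\tau_n$ has compact support, so $P_nf$ is $C^\infty$ for $A'$, with $A'$-differential $\int d(f\circ L_w)_p\,d\tau_n(w)$ at $p$. The covector $d(f\circ L_w)_p$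 is continuous in $w$ and equals $df_p$ at $w=1$, and $\tau_n$ is a probability measure carried by $O_n$. So $d(P_nf)_p\to df_p$.

Given $p$, choose such functions $f^1,\dots,f^d$ whose $A'$-differentials at $p$ form a basis. For large $n$ the functions $P_nf^1,\dots,P_nf^d$ form a $C^\infty$ chart of $A'$ near $p$, and they are $C^\infty$ for $A_R$. Hence $\iota=\mathrm{id}:(L,A_R)\to(L,A')$ is $C^\infty$. By Sard's theorem the critical values of $\iota$ have measure zero ($L$ is second countable), so some $p$ is not a critical value, and $d\iota_p$ is bijective. Each $R_z$ is a diffeomorphism for $A_R$, and also for $A'$, since $R_z$ and $R_z^{-1}:x\mapsto x/z$ are $A'$-analytic. From $\iota R_z=R_z\iota$ we see that $d\iota$ has the same rank at $z=R_z(1)$ as at $1$. So $d\iota$ is bijective everywhere, and the bijection $\iota$ is a diffeomorphism.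
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
Let $A=A_R$ be the structure of Theorem~\ref{thm:main} and $A'$ another Lie loop structure. By Lemma~\ref{lem:smooth} they define the same $C^\infty$ structure, hence the same tangent bundle and the same flows of smooth vector fields. We build a common analytic chart from vector fields defined by the multiplication. For $v\in T_1L$ put $X_v(x)=d(L_x)_1v$, which lies in $T_xL$ because $L_x(1)=x$. This is the derivative of the multiplication in the second variable at $(x,1)$, so $X_v$ is analytic for $A$ and for $A'$, and $X_v(1)=v$. Let $v_1,\dots,v_d$ be a basis of $T_1L$, let $\phi^i_t$ be the local flow of $X_{v_i}$, and put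
\[
\Theta(t_1,\dots,t_d)=\phi^1_{t_1}\circ\dots\circ\phi^d_{t_d}(1)
\]
for $t$ near $0\in\mathbb R^d$. This map is analytic for both structures, and $\partial\Theta/\partial t_i(0)=X_{v_i}(1)=v_i$. By the inverse function theorem $\Theta^{-1}$ is an analytic chart at $1$ for both, so $A=A'$ near $1$. Since $R_z$ is an analytic diffeomorphism for both structures and $R_z(1)=z$, they agree near every $z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
The Lie loop structures are $A_L$ on $L$ and $A_R'$ on $L'$, so $\alpha$ and $\gamma$ are analytic by Proposition~\ref{prop:key}. From $\alpha(1)\beta(y)=\gamma(y)$ we get $\beta(y)=\alpha(1)\backslash\gamma(y)$, which is analytic since $L'$ is a Lie loop. A homomorphism is the case $\alpha=\beta=\gamma$.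
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
(a)$\Rightarrow$(b). By Theorem~\ref{thm:main}, $L$ is a Lie loop for $A=A_R=A_L$. The compact group $H$ acts continuously and linearly on $T_1L$ by $\eta\mapsto d\eta_1$. Averaging over $H$ gives an invariant inner product; let $v_1,\dots,v_d$ be an orthonormal basis. Define $g_R$ at the point $g1$ by declaring $dg_1:T_1L\to T_{g1}L$ to be an isometry. This does not depend on the choice of $g$, by $H$-invariance, and $g_R$ is $G$-invariant by the chain rule. If $\sigma$ is a local analytic section of $q$, the fields $x\mapsto d(\sigma(x))_1v_i$ form an analytic orthonormal frame, so $g_R$ is analytic. All $R_z$ lie in $G$. The mirror construction with $K,J$ gives $g_L$.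

(b)$\Rightarrow$(a). A Lie loop is a connected manifold, hence locally connected and locally compact. On a connected manifold the distance $\rho_R$ of $g_R$ is a metric inducing the topology. The elements of $G_R$ are isometries, so the sets $\{\rho_R<\varepsilon\}$ are $G_R$-invariant and generate a right invariant uniformity; $g_L$ gives a left invariant one in the same way with $G_L$. By Proposition~\ref{prop:G}, $L$ is $\sigma$-compact, so it is a second countable manifold and therefore finite-dimensional.
\end{proof}

\section{The hypotheses cannot be dropped}\label{sec:sharp}

We prove Theorem~\ref{thm:more}(4).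

\emph{One uniformity is not enough.} Let $L=L_\theta$ be the loop \eqref{eq:model} with $\theta(s)=|s|$; it is admissible and right-uniform. We determine $A_R$. Let $E$ be the group of all maps $(z,s)\mapsto(e^{i\varphi}z+a,s+r)$ with $\varphi,r\in\mathbb R$ and $a\in\mathbb C$. Every right translation lies in $E$. Conversely, $G_R$ contains the translations $R_{(a,0)}$ and the maps $R_{(0,r)}R_{(0,-r)}:(z,s)\mapsto(e^{2i|r|}z,s)$, that is, all rotations of $\mathbb C$. Composing $R_{(0,r)}:(z,s)\mapsto(e^{i|r|}z,s+r)$ with a rotation gives the translation by $(0,r)$. So $G_R=E$. The values of $g\in E$ at $(0,0)$ and $(1,0)$ are $(a,r)$ and $(e^{i\varphi}+a,r)$. Hence a net in $E$ converges pointwise exactly when the parameters $(e^{i\varphi},a,r)$ converge. So $E$ is closed in $L^L$, $G=E$, and $G$ has its usual Lie group structure with these parameters as coordinates. The map $q:G\to\mathbb C\times\mathbb R$, $g\mapsto(a,r)$, is analytic for the standard structure and has the analytic section that sends a point to the translation by it. Therefore $G/H\to\mathbb C\times\mathbb R$ is an analytic isomorphism, and $A_R$ is the standard structure.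

If $L$ were a Lie loop for some $A'$, then by Lemma~\ref{lem:smooth} the multiplication would be $C^\infty$ for the standard structure. But $(1,0)(0,s')=(e^{i|s'|},s')$, and $\sin|s'|$ is not differentiable at $s'=0$. So $L$ is not a Lie loop for any analytic structure, and left-uniformity cannot be omitted from Theorem~\ref{thm:main}. The loop $L^{\mathrm{op}}$ shows the same for right-uniformity.

\emph{Local connectedness.} Let $\mathbb T$ be the circle group and $\Sigma=\{(z_n)_{n\ge0}\in\mathbb T^{\mathbb N}:z_{n+1}^2=z_n\}$ the solenoid. It is an abelian topological group, so it has both uniformities. As an inverse limit of circles it is compact, connected and of dimension at most $1$. The subgroup $C=\{z_0=1\}$ is compact, infinite (each $z_n$ has two square roots) and totally disconnected ($z_n$ is a $2^n$-th root of unity). The map $(c,t)\mapsto(c_ne^{it/2^n})_n$ is a homeomorphism of $C\times(-\pi,\pi)$ onto the open set $\{z_0\ne-1\}$, since $t=\arg z_0$ and then $c$ are recovered continuously. If $\Sigma$ were locally connected, the argument that made $\Omega$ finite in Proposition~\ref{prop:Lie} would make $C$ finite. So $\Sigma$ is not locally connected and is not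 a manifold.

\emph{Finite-dimensionality.} The abelian group $\mathbb T^{\mathbb N}$ has both uniformities. It is compact, connected and locally connected, as a product of spaces with these three properties. Every neighborhood of the identity contains a subgroup $\{1\}^k\times\mathbb T\times\mathbb T\times\cdots$ and therefore cubes of every dimension, whereas a compact subset of $\mathbb R^d$ has dimension at most $d$. So $\mathbb T^{\mathbb N}$ is infinite-dimensional and is not a manifold. This completes the proof of Theorem~\ref{thm:more}. \qed

\begin{remark}
In the family $L_\theta$ one can see directly what left-uniformity enforces: $L_\theta$ is left-uniform if and only if $\theta(s)=cs$ for some $c\in\mathbb R$. If $\theta(s)=cs$, then $L_\theta$ is a group and so is left-uniform. Conversely, put $u=e^{i\theta}$, and for $\psi:\mathbb R\to\mathbb C$ let $S_\psi(z',s')=(z'+\psi(s'),s')$, so that $S_\psi S_{\psi'}=S_{\psi+\psi'}$. By \eqref{eq:model}, $L_{(z,0)}=S_{zu}$ and $L_{(0,r)}$ is the translation by $(0,r)$. Hence $L_{(0,r)}^{-1}L_{(1,0)}L_{(0,r)}L_{(-u(r),0)}=S_\psi$ with $\psi(s)=u(s+r)-u(r)u(s)$. Since $\psi(0)=0$, the maps $S_\psi^n=S_{n\psi}\in G_L$ fix the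 identity. If $L_\theta$ is left-uniform, they lie in the compact group $J$, so the points $S_{n\psi}(0,s)=(n\psi(s),s)$ stay in a compact set and $\psi(s)=0$. Thus $u$ is a continuous homomorphism $\mathbb R\to\mathbb T$, so $u(s)=e^{ics}$ for some $c$. The continuous function $\theta(s)-cs$ takes values in $2\pi\mathbb Z$ and vanishes at $0$, so it is zero.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Garding} G{\aa}rding, 1960.

\bibitem{Gleason} Gleason, 1950.

\bibitem{LieLoops} \emph{Lie Loops With Invariant Uniformities}, \texttt{http://www.ams.org/tran/}\allowbreak\texttt{1965-115-00/}\allowbreak\texttt{S0002-9947-1965-0202916-1/}\allowbreak\texttt{S0002-9947-1965-0202916-1.pdf}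

\bibitem{MZ} Montgomery and Zippin.

\bibitem{Nelson} Nelson, \emph{Analytic vectors}, Ann. of Math. 70 (1959).

\bibitem{Yamabe} Yamabe, 1953.

\end{thebibliography}
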